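\title{$C$-domination in Cartesian products with a line graph factor}

\begin{abstract}
Fix a minimum dominating set $C$ of a graph $G$, and let each vertex $(x,y)$ of the Cartesian product $G\square H$ with $x\in C$ dominate all of $N_G[x]\times N_H[y]$. The resulting parameter $\gamma(C,G\square H)$ is at most $\gamma(G\square H)$ and at most $\gamma(G)\gamma(H)$. We answer in the negative the question whether every line graph $G$ has a minimum dominating set $C$ with $\gamma(C,G\square H)=\gamma(G)\gamma(H)$ for all $H$: for every $k\ge 7$ there is a connected line graph $G$ with $\gamma(G)=k$ such that $\gamma(C,G\square C_4)\le 2k-1$ for every minimum dominating set $C$. We also show that such a set $C$ exists when the line graph $G$ has $\gamma(G)\le 2$, that $\gamma(C,G\square H)\ge\frac12\gamma(G)\gamma(H)$ always, and that the ratio can be at most $\frac{13}{14}$ for line graphs of arbitrarily large domination number.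
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple and have a nonempty vertex set. For a vertex $v$ of a graph $G$, $N_G(v)$ is the set of neighbors of $v$ and $N_G[v]=N_G(v)\cup\{v\}$; for $S\subseteq V(G)$ we put $N_G[S]=\bigcup_{v\in S}N_G[v]$. We drop the subscript when the graph is clear, and we write $u\sim v$ for adjacent vertices. A set $S$ \emph{dominates} $G$ if $N_G[S]=V(G)$. The \emph{domination number} $\gamma(G)$ is the least size of a dominating set, and a dominating set of that size is a \emph{minimum dominating set}. The \emph{Cartesian product} $G\square H$ has vertex set $V(G)\times V(H)$, with $(x,y)\sim(x',y')$ if $x=x'$ and $y\sim y'$, or $x\sim x'$ and $y=y'$.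

Vizing's conjecture is the inequality $\gamma(G\square H)\ge\gamma(G)\gamma(H)$ for all $G$ and $H$. The right-hand side is the size of a product $C\times B$ of minimum dominating sets of the factors, but this product need not dominate $G\square H$: a vertex $(x,y)$ dominates only the cross $(N[x]\times\{y\})\cup(\{x\}\times N[y])$, not the box $N[x]\times N[y]$. Already in $K_2\square K_2=C_4$ one vertex does not suffice. The following definition hands out just enough extra power to make $C\times B$ a solution.

\begin{definition}\label{def:cdom}
Let $G$ and $H$ be graphs and let $C$ be a minimum dominating set of $G$. A vertex $(x,y)$ of $G\square H$ \emph{$C$-dominates} $(x',y')$ if the two vertices are equal, or they are adjacent in $G\square H$, or $x\in C$, $x\sim x'$ and $y\sim y'$. A set $D\subseteq V(G\square H)$ \emph{$C$-dominates} $G\square H$ if every vertex is $C$-dominated by a vertex of $D$. The least size of such a set is the \emph{$C$-domination number} $\gamma(C,G\square H)$.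
\end{definition}

Thus $(x,y)$ $C$-dominates its box if $x\in C$ and its cross otherwise. Every dominating set of $G\square H$ is $C$-dominating. So is $C\times B$ for a minimum dominating set $B$ of $H$, since every $(x',y')$ lies in the box of some $(x,y)$ with $x\in C\cap N[x']$ and $y\in B\cap N[y']$. Hence
\begin{equation}\label{eq:sandwich}
\gamma(C,G\square H)\le\gamma(G\square H)\qquad\text{and}\qquad\gamma(C,G\square H)\le\gamma(G)\gamma(H).
\end{equation}
Call a minimum dominating set $C$ of $G$ \emph{tight} if $\gamma(C,G\square H)=\gamma(G)\gamma(H)$ for every graph $H$. By the first inequality in \eqref{eq:sandwich}, a graph $G$ with a tight minimum dominating set satisfies $\gamma(G\square H)\ge\gamma(G)\gamma(H)$ for every $H$.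

The \emph{line graph} $L(F)$ of a graph $F$ has vertex set $E(F)$, two edges being adjacent if they share an end; a line graph is a graph isomorphic to some $L(F)$. We study the following question from \cite{approaches}.

\begin{quote}
\emph{Does every line graph have a tight minimum dominating set?}
\end{quote}

There are reasons to expect a positive answer. A minimum dominating set whose closed neighborhoods are pairwise disjoint is tight (Lemma~\ref{lem:disjoint}), the question leaves us free to choose the best $C$, and the answer is yes for $\gamma(G)\le2$ (Theorem~\ref{thm:two}). In general it is no, and the single second factor $C_4$, with $\gamma(C_4)=2$, defeats all minimum dominating sets at once.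

\begin{theorem}\label{thm:main}
Let $k\ge7$ and $n=2k+1$. Let $R$ be the graph on $\mathbb Z_n$ in which $i\sim j$ if and only if $i-j\in\{\pm1,\pm3\}$, let $F=\overline R$ be its complement, and let $G=L(F)$. Then $G$ is connected, $\gamma(G)=k$, and
\[
\gamma(C,G\square C_4)\le 2k-1<2k=\gamma(G)\gamma(C_4)
\]
for every minimum dominating set $C$ of $G$.
\end{theorem}

Theorem~\ref{thm:main} does not refute Vizing's conjecture: it bounds $\gamma(C,G\square C_4)$, and $C$-domination is weaker than domination.

\begin{theorem}\label{thm:two}
Every line graph $G$ with $\gamma(G)\le2$ has a minimum dominating set $C$ such that $\gamma(C,G\square H)=\gamma(G)\gamma(H)$ for every graph $H$.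
\end{theorem}

So the least domination number of a line graph without a tight minimum dominating set lies in $\{3,\dots,7\}$. We do not decide the values $3,4,5,6$. The last theorem measures how far equality can fail.

\begin{theorem}\label{thm:ratio}
For all graphs $G$ and $H$ and every minimum dominating set $C$ of $G$,
\[
\gamma(C,G\square H)\ge\tfrac12\,\gamma(G)\gamma(H).
\]
On the other hand, there are line graphs $G$ with $\gamma(G)$ arbitrarily large such that $\gamma(C,G\square C_4)\le\frac{13}{14}\gamma(G)\gamma(C_4)$ for every minimum dominating set $C$ of $G$.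
\end{theorem}

Section~\ref{sec:first} shows on $C_4\square C_4$ how one vertex is saved, and turns the example into a criterion. Sections~\ref{sec:graph} and~\ref{sec:saving} prove Theorem~\ref{thm:main}; Sections~\ref{sec:two} and~\ref{sec:ratio} prove Theorems~\ref{thm:two} and~\ref{thm:ratio} and can be read directly after Section~\ref{sec:first}.

\section{Projections, and how to save a vertex in $G\square C_4$}\label{sec:first}

All our lower bounds rest on one consequence of Definition~\ref{def:cdom}:
\begin{equation}\label{eq:proj}
\begin{array}{l}
\text{if $(x,y)$ $C$-dominates $(x',y')$, then $x\in N_G[x']$ and $y\in N_H[y']$;}\\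
\text{if moreover $x\notin C$, then $x=x'$ or $y=y'$.}
\end{array}
\end{equation}
Let $\pi\colon V(G)\times V(H)\to V(H)$ be the projection.

\begin{lemma}\label{lem:disjoint}
If the sets $N_G[c]$, $c\in C$, are pairwise disjoint, then $C$ is tight. In particular, if $\gamma(G)=1$, then every minimum dominating set of $G$ is tight.
\end{lemma}

\begin{proof}
Let $D$ be $C$-dominating and let $D_c=D\cap(N[c]\times V(H))$ for $c\in C$. By \eqref{eq:proj}, each vertex $(c,y)$ is $C$-dominated by some $(x,y')\in D_c$ with $y'\in N[y]$. So $\pi(D_c)$ dominates $H$ and $|D_c|\ge\gamma(H)$. The sets $D_c$ are disjoint, whence $|D|\ge\gamma(G)\gamma(H)$; the reverse bound is \eqref{eq:sandwich}.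
\end{proof}

For example, in the path $P_{3k}=L(P_{3k+1})$ with vertices $1,\dots,3k$ the set $\{2,5,\dots,3k-1\}$ is tight. Projecting to $G$ instead shows $\gamma(C,G\square H)\ge\gamma(G)$, so equality cannot fail when $\gamma(H)=1$. Among graphs $H$ with $\gamma(H)=2$, the cycle $C_4$ is a severe test, because each of its vertices dominates all vertices but one. From now on the vertices of the factor $H=C_4$ are $y_1,y_2,\bar y_1,\bar y_2$ in cyclic order, so that $y_1\bar y_1$ and $y_2\bar y_2$ are the only nonadjacent pairs.

\begin{example}\label{ex:c4}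
Let $G=C_4=L(C_4)$ with vertices $1,2,3,4$ in cyclic order and $C=\{1,2\}$. Take $\alpha=(1,y_1)$ and $\beta=(2,y_2)$. Their boxes are $\{4,1,2\}\times\{y_1,y_2,\bar y_2\}$ and $\{1,2,3\}\times\{y_1,y_2,\bar y_1\}$. The table marks each vertex of $G\square C_4$ with the boxes that contain it.
\[
\begin{array}{c|cccc}
 & y_1 & y_2 & \bar y_1 & \bar y_2\\ \hline
1 & \alpha\beta & \alpha\beta & \beta & \alpha\\
2 & \alpha\beta & \alpha\beta & \beta & \alpha\\
3 & \beta & \beta & \beta & \cdot\\
4 & \alpha & \alpha & \cdot & \alpha
\end{array}
\]
Two vertices remain, $(4,\bar y_1)$ and $(3,\bar y_2)$. The vertex $(3,\bar y_1)$ is adjacent to the first in the direction of $G$ and to the second in the direction of $C_4$. Hence $\gamma(C,C_4\square C_4)\le3<4$, and $\{1,2\}$ is not tight.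
\end{example}

The example does not answer the question, because the proof of Theorem~\ref{thm:two} shows that the nonadjacent pair $\{1,3\}$ is tight. It shows that the choice of $C$ matters, and also why boxes are granted only over $C$: if every vertex dominated its box, three vertices would cover $C_4\square C_4$ and no choice would be left to repair this. What we keep from the example is the mechanism. Each vertex of $C$ is used only once, over $y_1$ or over $y_2$; what is left over lies in the two adjacent layers $V(G)\times\{\bar y_1\}$ and $V(G)\times\{\bar y_2\}$; and a vertex placed in one of these layers can work in both.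

\begin{lemma}\label{lem:crit}
Let $C$ be a minimum dominating set of a graph $G$, let $C=T_1\sqcup T_2$, and let $W_1,W_2\subseteq V(G)$ satisfy
\begin{equation}\label{eq:crit}
V(G)\setminus N[T_j]\subseteq N[W_i]\cup W_j\qquad\text{for }\{i,j\}=\{1,2\}.
\end{equation}
Then $\gamma(C,G\square C_4)\le|C|+|W_1|+|W_2|$.
\end{lemma}

\begin{proof}
Let $D=\bigcup_{i=1,2}\bigl((T_i\times\{y_i\})\cup(W_i\times\{\bar y_i\})\bigr)$, a set of size $|C|+|W_1|+|W_2|$. The part $T_i\times\{y_i\}$ $C$-dominates $N[T_i]\times(V(C_4)\setminus\{\bar y_i\})$. Since $N[T_1]\cup N[T_2]=V(G)$, this covers every vertex $(f,y)$ with $y\in\{y_1,y_2\}$. Consider a vertex $(f,\bar y_i)$ and let $j=3-i$. If $f\in N[T_j]$, it is covered by $T_j\times\{y_j\}$, as $\bar y_i\ne\bar y_j$. Otherwise \eqref{eq:crit} applies. If $f\in N[w]$ with $w\in W_i$, then $(w,\bar y_i)\in D$ is equal or adjacent to $(f,\bar y_i)$. If $f\in W_j$, then $(f,\bar y_j)\in D$ is adjacent to $(f,\bar y_i)$, because $\bar y_1\sim\bar y_2$.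
\end{proof}

The choice $W_i=T_i$ always satisfies \eqref{eq:crit} and gives the bound $2|C|$ of \eqref{eq:sandwich}. Example~\ref{ex:c4} is the case $T_1=\{1\}$, $T_2=\{2\}$, $W_1=\{3\}$, $W_2=\emptyset$. To prove Theorem~\ref{thm:main} we must find, for \emph{every} minimum dominating set $C$, a partition and sets with $|W_1|+|W_2|\le|C|-1$.

\section{The graph $F$ and its minimum dominating edge sets}\label{sec:graph}

For a set $C$ of edges of a graph $F$, let $V(C)$ be the set of their ends. In $G=L(F)$, an edge $f$ belongs to $N_G[C]$ if and only if $f$ has an end in $V(C)$. Hence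
\begin{equation}\label{eq:indep}
C\text{ dominates }L(F)\iff V(F)\setminus V(C)\text{ is independent in }F.
\end{equation}
To control all minimum dominating sets we want few shapes for them. If $F$ has no independent set of size three, then by \eqref{eq:indep} a dominating set misses at most two vertices, and a minimum one is close to a perfect matching. This is why $F$ is the complement of a triangle-free graph $R$. We want $R$ sparse, so that $F$ has perfect matchings on almost any even set of vertices, and we want edges of $R$ at every vertex, because two vertices adjacent in $R$ may be left uncovered at no cost.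

In this section and the next, $k\ge7$, $n=2k+1\ge15$, and $R$, $F$, $G$ are as in Theorem~\ref{thm:main}.

\begin{lemma}\label{lem:R}
The graph $R$ is $4$-regular and contains neither a triangle nor a $K_{3,3}$. The graph $F$ has no independent set of size three, and $F$ and $G$ are connected.
\end{lemma}

\begin{proof}
The residues $\pm1,\pm3$ are distinct and nonzero modulo $n$, so $R$ is $4$-regular. A triangle would give three elements of $\{\pm1,\pm3\}$ with sum $\equiv0\pmod n$; but such a sum is an odd integer of absolute value at most $9<n$.

The number of common neighbors of distinct vertices $i,j$ is the number of pairs $s,s'\in\{\pm1,\pm3\}$ with $s-s'\equiv i-j$. The differences $s-s'$ lie in $[-6,6]$, where integers are distinct modulo $n$. The difference $2$ arises three times ($3-1$, $1-(-1)$, $-1-(-3)$), the difference $4$ twice and the difference $6$ once, and likewise for the negatives. So two vertices with three common neighbors differ by $\pm2$. If $i,j,l$ formed one side of a $K_{3,3}$, then $(i-j)+(j-l)+(l-i)\equiv0$ would be a sum of three terms $\pm2$, that is, one of $\pm2,\pm6$, and none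 of these is $\equiv 0\pmod n$.

An independent set of size three in $F$ is a triangle in $R$. Finally, $F$ is regular of degree $n-5\ge n/2$, so any two nonadjacent vertices have a common neighbor; thus $F$ is connected, and so is its line graph.
\end{proof}

We find matchings with Tutte's theorem: a graph $J$ has a perfect matching if and only if, for every $S\subseteq V(J)$, the graph $J-S$ has at most $|S|$ components with an odd number of vertices (\emph{odd components}).

\begin{lemma}\label{lem:match}
Let $X\subseteq V(F)$ with $|X|$ even. Then $F[X]$ has a perfect matching unless $R[X]$ is a complete bipartite graph with both parts of odd size. In particular: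
\begin{enumerate}
\item[(i)] if $|X|\ge6$, then $F[X]$ has a perfect matching;
\item[(ii)] if $b\ne c$ are vertices and $\mathcal E$ is a set of at least three pairwise disjoint edges of $F$, none meeting $\{b,c\}$, then $F[\{b,c\}\cup e]$ has a perfect matching for some $e\in\mathcal E$.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose that $F[X]$ has no perfect matching, and let $S\subseteq X$ be such that $F[X]-S$ has more than $|S|$ odd components. The number of odd components has the parity of $|X|-|S|$, hence of $|S|$, so it is at least $|S|+2$. One vertex from each component gives an independent set of $F$, so there are at most two components. Therefore $S=\emptyset$ and $F[X]$ consists of two odd components. Each is a clique of $F$: two nonadjacent vertices of one component and any vertex of the other would be independent. So $R[X]$ is complete bipartite with odd parts.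

(i) Let the parts have odd sizes $s\le t$ with $s+t\ge6$. If $s=1$, then $t\ge5$, which contradicts $4$-regularity; if $s\ge3$, then $R$ contains $K_{3,3}$.

(ii) Suppose that no $e\in\mathcal E$ works. Then $R[\{b,c\}\cup e]\cong K_{1,3}$ for every $e\in\mathcal E$. The ends of $e$ are nonadjacent in $R$, so neither is the center. The center is thus $b$ or $c$, so $bc\in E(R)$, and $e\subseteq N_R(b)\setminus\{c\}$ or $e\subseteq N_R(c)\setminus\{b\}$. Each of these two sets has three elements and so contains at most one of the disjoint edges of $\mathcal E$. Hence $|\mathcal E|\le2$, a contradiction.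
\end{proof}

\begin{lemma}\label{lem:types}
We have $\gamma(G)=k$, and every minimum dominating set $C$ of $G$ has one of two types:
\begin{enumerate}
\item[(A)] $C$ is a matching with $V(C)=V(F)\setminus\{x\}$ for some vertex $x$;
\item[(B)] $C=\{pq,qr\}\cup M$, where $p\ne r$ and $M$ is a matching of $k-2$ edges disjoint from $\{p,q,r\}$, and $V(F)\setminus V(C)=\{u,v\}$ with $uv\in E(R)$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $C$ dominates $G$, then by \eqref{eq:indep} and Lemma~\ref{lem:R} it misses at most two vertices, so $2|C|\ge|V(C)|\ge2k-1$ and $|C|\ge k$. For any vertex $x$, Lemma~\ref{lem:match}(i) gives a perfect matching of $F-x$; it has $k$ edges and dominates $G$ by \eqref{eq:indep}. So $\gamma(G)=k$.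

Let $C$ be dominating with $|C|=k$. The graph $(V(C),C)$ has degree sum $2k$, no isolated vertex, and $2k$ or $2k-1$ vertices. With $2k$ vertices all degrees are $1$, which is type (A). With $2k-1$ vertices exactly one vertex $q$ has degree $2$ and the others have degree $1$; the two missed vertices are nonadjacent in $F$ by \eqref{eq:indep}. This is type (B).
\end{proof}

\section{An edge with two jobs: proof of Theorem~\ref{thm:main}}\label{sec:saving}

We first translate the criterion. Given $C=T_1\sqcup T_2$, put
\[
Z_1=V(F)\setminus V(T_2),\qquad Z_2=V(F)\setminus V(T_1).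
\]
An edge of $F$ lies outside $N_G[T_j]$ exactly when both its ends are in $Z_i$, and outside $N_G[W_i]$ exactly when it has no end in $V(W_i)$. So \eqref{eq:crit} reads:
\begin{equation}\label{eq:crit2}
\text{every edge of $F$ inside }Z_i\setminus V(W_i)\text{ belongs to }W_j,\qquad\{i,j\}=\{1,2\}.
\end{equation}

Consider type (A), where $Z_i=V(T_i)\cup\{x\}$ has $2|T_i|+1$ vertices. If we insist that $Z_i\setminus V(W_i)$ contain no edge of $F$ at all, then $W_i$ must cover at least $2|T_i|-1$ vertices of $Z_i$, which takes $|T_i|$ edges, and nothing is saved. But $|T_i|$ edges have $2|T_i|$ ends, so one end is spare. We use this as follows. In $Z_1$ we place only $|T_1|-1$ edges and leave three vertices $a,d,x$ uncovered, chosen so that $ax$ is the only edge of $F$ among them. By \eqref{eq:crit2} we must then put $ax$ into $W_2$. This costs nothing: in $Z_2$ the edge $ax$ covers $x$, its end $a$ is the spare end, and $|T_2|-1$ further edges cover everything in $Z_2$ except two vertices adjacent in $R$. The edge $ax$ plays the role of the vertex $3$ in Example~\ref{ex:c4}.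

\begin{lemma}\label{lem:save}
Let $C=T_1\sqcup T_2$ be a minimum dominating set of $G$ with $|Z_1|+|Z_2|=2k+2$. Suppose that there are
\begin{enumerate}
\item[(a)] distinct vertices $a,d,x\in Z_1$ with $ad,dx\in E(R)$ and $x\in Z_2$,
\item[(b)] vertices $a',d'\in Z_2\setminus\{x\}$ with $a'd'\in E(R)$,
\item[(c)] perfect matchings $M_1$ of $F[Z_1\setminus\{a,d,x\}]$ and $M_2$ of $F[Z_2\setminus\{a',d',x\}]$.
\end{enumerate}
Then $\gamma(C,G\square C_4)\le2k-1$.
\end{lemma}

\begin{proof}
Since $R$ is triangle-free, $ax\in E(F)$. Let $W_1=M_1$ and $W_2=M_2\cup\{ax\}$. Then $Z_1\setminus V(W_1)=\{a,d,x\}$, and the only edge of $F$ inside this set is $ax\in W_2$. Also $Z_2\setminus V(W_2)\subseteq\{a',d'\}$, which contains no edge of $F$. So \eqref{eq:crit2} holds. Moreover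
\[
|W_1|+|W_2|=\tfrac12(|Z_1|-3)+\tfrac12(|Z_2|-3)+1=k-1,
\]
and Lemma~\ref{lem:crit} gives the bound $k+(k-1)$.
\end{proof}

\begin{example}\label{ex:fifteen}
Let $k=7$, $n=15$ and $C=\{\{i,i+7\}:1\le i\le7\}$, of type (A) with $x=0$. Take $d=1$, $a=2$, $a'=3$, $d'=4$. The edges $\{2,9\}$ and $\{1,8\}$ must go into $T_1$ so that $a,d\in Z_1$. With these two alone, $M_1$ would have to match $8$ with $9$, which are adjacent in $R$. So we add a third edge $\{5,12\}$ to $T_1$ and take $M_1=\{\{5,9\},\{8,12\}\}$. On $Z_2\setminus\{0,3,4\}=\{6,7,10,11,13,14\}$ take $M_2=\{\{10,14\},\{6,11\},\{7,13\}\}$. The differences $4,4,4,5,6$ show that these are edges of $F$. Together with $\{0,2\}$ we have six edges, and a $C$-dominating set of size $7+6=13$; see Figure~\ref{fig:zones}.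
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05,every node/.style={circle,draw,fill=white,inner sep=0pt,minimum size=5.5mm,font=\small}]
\draw[rounded corners,gray] (-4.1,-1.3) rectangle (0.45,1.3);
\draw[rounded corners,gray] (-0.45,-1.5) rectangle (5.3,1.5);
\foreach \n/\x/\y in {0/0/0,2/-1.2/0.8,1/-1.2/-0.8,9/-2.4/0.8,8/-2.4/-0.8,5/-3.6/0.8,12/-3.6/-0.8,3/1.2/0.8,4/1.2/-0.8,10/2.4/0.8,11/2.4/-0.8,14/3.6/0.8,6/3.6/-0.8,7/4.8/0.8,13/4.8/-0.8}
  \node (v\n) at (\x,\y) {$\n$};
\foreach \a/\b in {2/9,1/8,5/12,3/10,4/11,14/7,6/13} \draw (v\a)--(v\b);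
\foreach \a/\b in {5/9,8/12,0/2,10/14,11/6,7/13} \draw[line width=2pt] (v\a)--(v\b);
\foreach \a/\b in {2/1,1/0,3/4} \draw[dashed] (v\a)--(v\b);
\node[draw=none,fill=none] at (-2.4,0) {$Z_1$};
\node[draw=none,fill=none] at (3,0) {$Z_2$};
\end{tikzpicture}
\caption{Saving one vertex for $n=15$ and $C=\{\{i,i+7\}:1\le i\le7\}$. Thin edges form $C$, split into $T_1$ (left) and $T_2$ (right); the zones $Z_1,Z_2$ share the vertex $0$ missed by $C$. Dashed pairs are nonadjacent in $F$. The six thick edges form $W_1\cup W_2$, where $W_1=\{\{5,9\},\{8,12\}\}$. The edge $\{0,2\}\in W_2$ is the only edge of $F$ among the vertices $0,1,2$ left uncovered by $W_1$ in $Z_1$, and it also covers $0$ in $Z_2$.}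
\label{fig:zones}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemmas~\ref{lem:R} and~\ref{lem:types}, $G$ is connected and $\gamma(G)=k$. Let $C$ be a minimum dominating set. We find the data of Lemma~\ref{lem:save} for each type.

\medskip\noindent\emph{Type (A).} For any partition, $Z_i=V(T_i)\cup\{x\}$, so $|Z_1|+|Z_2|=2k+2$. Choose $d\in N_R(x)$ and $a\in N_R(d)\setminus\{x\}$. Let $ab$ and $cd$ be the edges of $C$ at $a$ and $d$; they are distinct because $ad\notin E(F)$, so $b\ne c$. The graph $R$ has $2n\ge30$ edges, and at most $5\cdot4=20$ of them meet $\{a,b,c,d,x\}$. So there is an edge $a'd'$ of $R$ avoiding these five vertices. The edges of $C$ at $a'$ and at $d'$ are distinct from $ab$ and $cd$. Apart from these at most four edges, $C$ has at least $k-4\ge3$ edges, pairwise disjoint and missing $\{b,c\}$. By Lemma~\ref{lem:match}(ii), one of them, $e$, is such that $F[\{b,c\}\cup e]$ has a perfect matching $M_1$. Put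
\[
T_1=\{ab,cd,e\},\qquad T_2=C\setminus T_1.
\]
Then $a,d,x\in Z_1$, $x\in Z_2$, and $Z_1\setminus\{a,d,x\}=\{b,c\}\cup e$. The edges of $C$ at $a'$ and $d'$ are in $T_2$, so $a',d'\in Z_2\setminus\{x\}$. The set $Z_2\setminus\{a',d',x\}$ has even size $2|T_2|-2=2(k-3)-2\ge6$, and Lemma~\ref{lem:match}(i) gives $M_2$.

\medskip\noindent\emph{Type (B).} In general $Z_1\cap Z_2=V(F)\setminus V(C)$ and $Z_1\cup Z_2=V(F)\setminus(V(T_1)\cap V(T_2))$. Now the intersection has two elements, so the count $|Z_1|+|Z_2|=2k+2$ forces $V(T_1)\cap V(T_2)\neq\emptyset$: the edges $pq$ and $qr$ must go into different classes. We take $pq\in T_1$ and $qr\in T_2$. Then both classes are matchings, and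
\[
Z_i=(V(T_i)\setminus\{q\})\cup\{u,v\},\qquad|Z_i|=2|T_i|+1.
\]
The edge $uv$ of $R$ lies in both zones. We extend it to a path $h\,v\,u$ in $Z_1$ for (a), and we use a second edge $h'v$ in $Z_2$ for (b). The vertices $h,h'$ must differ from $q$, which is in neither zone, and must lie on edges of $C$ that can be put into $T_1$ and $T_2$, respectively.

Since $R$ is triangle-free, $q$ is adjacent in $R$ to at most one of $u,v$; name them so that $q\notin N_R(v)$. Then $N_R(v)\setminus\{u\}$ consists of three vertices of $V(C)\setminus\{q\}$. At most one edge of the matching $M$ lies inside a set of three vertices, so there are distinct $h,h'\in N_R(v)\setminus\{u\}$ with $hh'\notin M$. We may assume $h\ne r$ and $h'\ne p$. Indeed, if $h=r$, then $h'\ne r$ and $h\ne p$; if $h'=p$, then again $h'\ne r$ and $h\ne p$; in both cases we interchange $h$ and $h'$.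

If $h=p$, put $T_1=\{pq\}$ and $M_1=\emptyset$. If $h\ne p$, then $h\notin\{p,q,r\}$, so there is an edge $gh\in M$. Removing from $M$ the edge $gh$ and the edge containing $h'$, if there is one, leaves at least $k-4\ge3$ edges, none meeting $\{p,g\}$. By Lemma~\ref{lem:match}(ii), one of them, $e$, is such that $F[\{p,g\}\cup e]$ has a perfect matching $M_1$; put $T_1=\{pq,gh,e\}$. In both cases $h\in Z_1$, and $M_1$ is a perfect matching of $F$ on $V(T_1)\setminus\{q,h\}=Z_1\setminus\{h,v,u\}$.

Let $T_2=C\setminus T_1$, so $qr\in T_2$ and $|T_2|\ge k-3\ge4$. We claim $h'\notin V(T_1)$. Indeed $h'\notin\{p,q,h\}$, and when $h\ne p$ also $h'\ne g$ because $hh'\notin M$, and $h'\notin e$ by the choice of $e$. So $h'\in Z_2\setminus\{u\}$. The set $Z_2\setminus\{h',v,u\}=V(T_2)\setminus\{q,h'\}$ has even size $2|T_2|-2\ge6$, and Lemma~\ref{lem:match}(i) gives $M_2$. Lemma~\ref{lem:save} applies with $(a,d,x)=(h,v,u)$ and $(a',d')=(h',v)$.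
\end{proof}

\begin{remark}
The bound $k\ge7$ enters the last proof twice: it leaves $k-4\ge3$ candidates for the edge $e$, and it allows the split $|T_1|=3$, $|T_2|\ge4$. For $k\ge8$ one can take four edges in $T_1$ instead of three; then both sets to be matched have at least six vertices and part (i) of Lemma~\ref{lem:match} suffices. Part (ii) is what brings in $k=7$.
\end{remark}

\section{Line graphs with domination number at most two}\label{sec:two}

We use one structural property of line graphs. If $c$ is a vertex of $L(F)$, that is, an edge of $F$, then each neighbor of $c$ contains exactly one end of $c$, so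
\begin{equation}\label{eq:cliques}
N(c)=Q_1\sqcup Q_2\quad\text{with $Q_1,Q_2$ cliques (possibly empty)}.
\end{equation}
In particular no vertex has three pairwise nonadjacent neighbors: line graphs are \emph{claw-free}.

The case $\gamma(G)=1$ of Theorem~\ref{thm:two} is contained in Lemma~\ref{lem:disjoint}. Let $G$ be a line graph with $\gamma(G)=2$. Example~\ref{ex:c4} warns against adjacent pairs, so we first avoid them.

\begin{lemma}\label{lem:pair}
A claw-free graph $G$ with $\gamma(G)=2$ has a dominating set consisting of two nonadjacent vertices.
\end{lemma}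

\begin{proof}
Let $\{a,b\}$ be dominating, and suppose $a\sim b$. The set $P=V(G)\setminus N[b]$ is nonempty, as $\gamma(G)=2$, and contained in $N(a)$. It is a clique, since two nonadjacent vertices of $P$ together with $b$ would be three pairwise nonadjacent neighbors of $a$. For any $p\in P$ we have $P\subseteq N[p]$, so $\{b,p\}$ is dominating, and $p\not\sim b$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two} for $\gamma(G)=2$]
Let $C=\{c_1,c_2\}$ be dominating with $c_1\not\sim c_2$. We show that $C$ is tight. Let $D$ be a $C$-dominating set of $G\square H$; by \eqref{eq:sandwich} it suffices to prove $|D|\ge2\gamma(H)$. Put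
\[
A_i=\{y:(c_i,y)\in D\},\qquad U_i=V(H)\setminus N_H[A_i]\qquad(i=1,2),
\]
\[
X=D\setminus(C\times V(H)),\qquad X_y=\{x:(x,y)\in X\}\qquad(y\in V(H)).
\]
We color $X$ with the colors $1$ and $2$, with color classes $X^1,X^2$, so that $A_i\cup\pi(X^i)$ dominates $H$ for $i=1,2$. Then $|D|=\sum_i(|A_i|+|X^i|)\ge2\gamma(H)$. What is needed is that each $y\in U_i$ be dominated by $\pi(X^i)$.

\medskip\noindent\emph{Step 1: if $y\in U_i$, then $X_y\cap N(c_i)\ne\emptyset$.} Let $(x,y')\in D$ $C$-dominate $(c_i,y)$. By \eqref{eq:proj}, $x\in N[c_i]$ and $y'\in N[y]$. Here $x\ne c_i$ because $y\notin N[A_i]$, and $x$ is not the other vertex of $C$ because $c_1\not\sim c_2$. So $x\notin C$ and $x\sim c_i$, and \eqref{eq:proj} forces $y'=y$.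

\medskip
So every $y\in U_i$ has an element of $X$ above it, which we would like to color $i$. In Lemma~\ref{lem:disjoint} the two demands never competed, since the neighborhoods were disjoint. Now they compete exactly on
\[
S=\{y\in U_1\cap U_2:|X_y|=1\}.
\]
For $y\in S$ write $X_y=\{x_y\}$; by Step 1, $x_y\in N(c_1)\cap N(c_2)$. The single element $(x_y,y)$ can serve only one color. The other color has to come from a neighbor of $y$, and the next step finds a candidate, using that $x_y$ alone cannot dominate $G$.

\medskip\noindent\emph{Step 2: every $y\in S$ has a neighbor $\varphi(y)$ such that $X_{\varphi(y)}$ contains a vertex $w_y\notin N[x_y]$.} Since $\gamma(G)=2$, there is $w_y\notin N[x_y]$, and $w_y\notin C$ as $x_y$ is adjacent to both vertices of $C$. Let $(x,y')\in D$ $C$-dominate $(w_y,y)$. Since $y'\in N[y]$ and $y\in U_1\cap U_2$, we have $x\notin C$. If $y'=y$, then $x=x_y$ and $w_y\in N[x_y]$, which is false. So $y'\sim y$, and $x=w_y$ by \eqref{eq:proj}. Put $\varphi(y)=y'$.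

\medskip\noindent\emph{Step 3: the coloring.} If $|X_y|\ge2$, color $X_y\times\{y\}$ using both colors. If $|X_y|=1$, write $\chi(y)$ for the color of the unique element of $X$ above $y$. If $|X_y|=1$ and $y\notin S$, then $y$ lies in at most one of $U_1,U_2$; let $\chi(y)=i$ if $y\in U_i$, and $\chi(y)=2$ if $y$ lies in neither. It remains to define $\chi$ on $S$, and we require
\begin{equation}\label{eq:alt}
\chi(y)\ne\chi(\varphi(y))\qquad\text{whenever }y\in S\text{ and }|X_{\varphi(y)}|=1.
\end{equation}
The danger is an odd cycle of $\varphi$ inside $S$, on which \eqref{eq:alt} could not hold. Property \eqref{eq:cliques} excludes it. Write $N(c_1)=Q_1\sqcup Q_2$, and for $y\in S$ let $\kappa(y)$ be the index with $x_y\in Q_{\kappa(y)}$. If $y$ and $\varphi(y)$ are both in $S$, then $x_{\varphi(y)}=w_y$ is distinct from $x_y$ and not adjacent to it, so the two lie in different cliques and $\kappa(y)\ne\kappa(\varphi(y))$.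

Let $S_\infty$ be the set of $y\in S$ such that all iterates $\varphi(y),\varphi^2(y),\dots$ are defined and lie in $S$. On $S_\infty$ put $\chi=\kappa$; since $\varphi(S_\infty)\subseteq S_\infty$, condition \eqref{eq:alt} holds there. For $y\in S\setminus S_\infty$ let $t(y)\ge1$ be least with $\varphi^{t(y)}(y)\notin S$, and define $\chi(y)$ by induction on $t(y)$. The elements above $\varphi(y)$ are already colored, because $\varphi(y)\notin S$ or $t(\varphi(y))=t(y)-1$. Put $\chi(y)=3-\chi(\varphi(y))$ if $|X_{\varphi(y)}|=1$, and $\chi(y)=1$ otherwise. Then \eqref{eq:alt} holds on all of $S$.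

\medskip\noindent\emph{Step 4: $A_i\cup\pi(X^i)$ dominates $H$.} Let $y\in U_i$; by Step 1, $X_y\ne\emptyset$. If $|X_y|\ge2$, or $|X_y|=1$ and $y\notin S$, or $y\in S$ and $\chi(y)=i$, then $y\in\pi(X^i)$. Let $y\in S$ and $\chi(y)\ne i$. The set $X_{\varphi(y)}$ is nonempty by Step 2. If it has at least two elements, both colors occur above $\varphi(y)$; if it has one, its color is $i$ by \eqref{eq:alt}. Either way the neighbor $\varphi(y)$ of $y$ lies in $\pi(X^i)$.
\end{proof}

Nonadjacency of $c_1$ and $c_2$ was used only in Step 1, and it cannot be dropped: in Example~\ref{ex:c4}, with $c_1=1$, we have $\bar y_1\in U_1$ and $X_{\bar y_1}=\{3\}$, which contains no neighbor of $1$.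

\section{The loss is a constant factor}\label{sec:ratio}

The lower bound in Theorem~\ref{thm:ratio} is an argument of Clark--Suen type. We imitate Lemma~\ref{lem:disjoint} after making the neighborhoods disjoint by force. The projections of the pieces of $D$ may now fail to dominate $H$; we count the failures once along $H$ and once along $G$.

\begin{proof}[Proof of Theorem~\ref{thm:ratio}]
\emph{Lower bound.} Assign each $c\in C$ to itself and each other vertex of $G$ to one of its neighbors in $C$. This gives a partition $V(G)=\bigsqcup_{c\in C}\Pi_c$ with $c\in\Pi_c\subseteq N[c]$. Let $D$ be $C$-dominating and $D_c=D\cap(\Pi_c\times V(H))$. Call a pair $(c,y)\in C\times V(H)$ \emph{missed} if $y\notin N_H[\pi(D_c)]$, and let $\mu$ be the number of missed pairs.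

For fixed $c$, the set $\pi(D_c)$ together with all $y$ such that $(c,y)$ is missed dominates $H$. Summing the resulting inequalities over $c\in C$ gives
\begin{equation}\label{eq:cs}
|D|+\mu\ge\gamma(G)\gamma(H).
\end{equation}

For fixed $y$, let $S_y=\{c\in C:(c,y)\text{ is missed}\}$ and $D^y=\{x:(x,y)\in D\}$. We claim that $D^y\cup(C\setminus S_y)$ dominates $G$. Let $v\in\Pi_c$. If $c\notin S_y$, then $c$ dominates $v$. Let $c\in S_y$, and let $(x,y')\in D$ $C$-dominate $(v,y)$, so that $x\in N[v]$ and $y'\in N[y]$. If $y'=y$, then $x\in D^y$ dominates $v$. Let $y'\sim y$. Then $x\ne v$, since otherwise $(v,y')\in D_c$ and $(c,y)$ would not be missed. By \eqref{eq:proj}, $x\in C$. This is the case in which a box is used, and it does no harm: as $x\in\Pi_x$, we have $(x,y')\in D_x$, so $(x,y)$ is not missed, and $x\in C\setminus S_y$ dominates $v$. This proves the claim.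

Since $C$ is a minimum dominating set, the claim gives $|D^y|+|C|-|S_y|\ge|C|$, that is, $|S_y|\le|D^y|$. Summing over $y$ yields $\mu\le|D|$, and \eqref{eq:cs} gives $2|D|\ge\gamma(G)\gamma(H)$.

\medskip\noindent\emph{Line graphs with ratio at most $13/14$.} Theorem~\ref{thm:main} saves one vertex out of $2k$, so its ratio $(2k-1)/2k$ tends to $1$. To keep a constant factor we repeat the smallest case. Let $G_0=L(F)$ be the graph of Theorem~\ref{thm:main} with $k=7$, and let $G$ be the disjoint union of $m$ copies $G_1,\dots,G_m$ of $G_0$; it is the line graph of $m$ disjoint copies of $F$. A set dominates $G$ if and only if its trace on each copy dominates that copy. So $\gamma(G)=7m$, and the minimum dominating sets $C$ of $G$ are those for which each $C\cap V(G_i)$ is a minimum dominating set of $G_i$. By \eqref{eq:proj}, a vertex of $G_i\square C_4$ $C$-dominates only vertices of $G_i\square C_4$, and there $C$-domination coincides with $(C\cap V(G_i))$-domination. Hence, for every minimum dominating set $C$,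
\[
\gamma(C,G\square C_4)=\sum_{i=1}^m\gamma\bigl(C\cap V(G_i),G_i\square C_4\bigr)\le13m=\tfrac{13}{14}\,\gamma(G)\gamma(C_4).\qedhere
\]
\end{proof}

\begin{thebibliography}{1}

\bibitem{approaches}
\emph{Vizing's Conjecture: Different Approaches},
\texttt{https://sicgt.si/\allowbreak system/\allowbreak admin/\allowbreak files/\allowbreak files/\allowbreak 000/\allowbreak 000/\allowbreak 013/\allowbreak original/\allowbreak Bujtas-SICGT-23.pdf}.

\end{thebibliography}
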